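# Conjunctive queries under linear rules with transitive predicates

## 1. Linear rules, transitivity, and entailment

A structure is given by its set of atoms, and $dom(M)$ is the set of terms that occur in the atoms of $M$. Predicates have arity at least $1$; the reduction of nullary predicates to this case is at the end of the section.

**Definition 1 (existential rules).** An existential rule is a first-order formula $\forall \vec x\,\forall\vec y\,\big(B(\vec x,\vec y)\to\exists\vec z\,H(\vec y,\vec z)\big)$ whose body $B$ and head $H$ are conjunctions of atoms. It is linear if $B$ is a single atom. Rules contain no constants and no equality.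

**Example 1.** The rule $T(x,y)\to\exists z\,T(y,z)$ is linear: every $T$-edge can be continued. So is $P(x,x,y)\to\exists z\,(T(x,z)\wedge P(z,y,y))$; it has a ternary predicate, a repeated variable in the body, and two head atoms. The rule $T(x,y)\wedge T(y,z)\to T(x,z)$ is not linear.

**Definition 2 (Linear+trans).** The class Linear+trans consists of all rulesets
$$\Sigma=\mathcal R\cup\{\,T(x,y)\wedge T(y,z)\to T(x,z) : T\in\mathcal T\,\},$$
where $\mathcal R$ is a finite set of linear rules and $\mathcal T$ is a finite set of binary predicates, called transitive. Transitive predicates may occur anywhere in the rules of $\mathcal R$, in bodies as well as heads.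

**Example 2.** Take $\mathcal T=\{T\}$ and $\mathcal R=\{T(x,y)\to\exists z\,T(y,z)\}$. The natural numbers with $T$ read as $<$ form a model of $\Sigma$.

**Definition 3 (databases, queries, homomorphisms, entailment).** A database $D$ is a finite set of facts, that is, atoms over constants. A Boolean conjunctive query (CQ) is an existentially quantified conjunction of atoms; it may contain constants. A homomorphism from an atom set $A$ to a structure $M$ is a map $h$ on the terms of $A$ such that $P(h(t_1),\dots,h(t_r))\in M$ for every $P(t_1,\dots,t_r)\in A$. A match of a constant-free CQ in $M$ is a homomorphism from its atoms to $M$. We write $D\wedge\Sigma\models q$ if every model of $D$ and $\Sigma$, finite or infinite, satisfies $q$. The empty query is always entailed.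

**Example 3.** With $\Sigma$ from Example 2 and $D=\{T(c,d)\}$, the query $\exists x,y,z\,(T(x,y)\wedge T(y,z)\wedge T(x,z))$ is entailed: the linear rule gives some $T(d,e)$, and transitivity gives $T(c,e)$. The query $\exists x\,T(x,x)$ is not entailed: read $T$ as $<$ on the natural numbers, with $c=0$ and $d=1$.

**Definition 4 (paths).** A $T$-path from $u$ to $v$ is a sequence $u=p_0,\dots,p_l=v$ with $l\ge1$ and all atoms $T(p_i,p_{i+1})$ present. We write $T^+(u,v)$ if there is one, and $T^{=}(u,v)$ for "$u=v$ or $T(u,v)$".

**Example 4.** In $\{T(c,d),T(d,c)\}$ we have $T^+(c,c)$ although $T(c,c)$ is absent.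

Now the question. Given $D$, a ruleset $\Sigma$ in Linear+trans and a Boolean CQ $q$, can an algorithm decide whether $D\wedge\Sigma\models q$? The survey "Guarded Existential Rules with Transitivity: A Survey" lists this as an open question. It records that atomic queries are decidable for Linear+trans, and that Baget et al. (2015) gave a sound and complete query-rewriting algorithm for CQs which terminates when all predicates have arity at most $2$, and also for non-binary rulesets that satisfy a certain safety condition. We prove that the answer is yes, with no restriction on arity, no safety condition, repeated variables allowed, and heads with several atoms.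

**Theorem 1.** There is an algorithm which, given a finite database $D$, a ruleset $\Sigma=\mathcal R\cup\{T(x,y)\wedge T(y,z)\to T(x,z):T\in\mathcal T\}$ with $\mathcal R$ a finite set of linear rules, and a Boolean CQ $q$ (possibly with constants), decides whether $D\wedge\Sigma\models q$.

**Theorem 2.** (i) Theorem 1 holds for unions of CQs, hence for positive existential sentences. (ii) Transitivity cannot be replaced by arbitrary composition rules $A(x,y)\wedge B(y,z)\to C(x,z)$: for linear rules plus such rules, entailment of ground atoms is undecidable, even with all predicates binary.

Nullary predicates are removed as follows. Replace a nullary $P$ by a unary $P^\circ$, writing $P^\circ(x)$ with a fresh variable $x$ in bodies, $\exists x\,P^\circ(x)$ in heads and in the query, and $P^\circ(c_P)$ with a fresh constant for a fact $P()$. Models correspond through "$P$ is true iff $P^\circ\ne\emptyset$" (if $P$ is true, let $P^\circ$ be the whole domain), so entailment is unaffected and linear rules stay linear.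

## 2. Three small cases by hand

Suppose first that $\mathcal R=\emptyset$. Closing $D$ under transitivity adds $T(c,d)$ exactly when $T^+(c,d)$ holds in $D$. The result is finite, it is a model, and its atoms hold in every model. So $q$ is entailed iff it has a match there.

Suppose next that $\mathcal T=\emptyset$. Search backwards from the query: a step takes a nonempty set of query atoms which could have been produced by one rule application and replaces it by the body of that rule. The body is one atom, so the number of atoms never grows. Up to renaming of variables only finitely many queries arise, and the search ends.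

Finally let both kinds of rules interact. Let $\mathcal T=\{T,S\}$, $\mathcal R=\{T(x,x)\to\exists z\,S(x,z)\}$, $D=\{T(c,d),T(d,c)\}$ and $q=\exists x,y\,S(x,y)$. No linear rule applies to $D$. Transitivity gives $T(c,c)$, then the linear rule gives $S(c,z)$, so $q$ is entailed. Loops created by transitivity can trigger rules that nothing triggered before. They will need special care twice, in Lemma 6 and in Lemma 9.

## 3. Queries made of transitive edges

**Lemma 1.** From $D,\Sigma,q$ with $q$ nonempty one can compute a database $D'$, a ruleset $\Sigma'$ in Linear+trans and a constant-free nonempty CQ $q'$ that uses only transitive predicates, such that $D\wedge\Sigma\models q$ iff $D'\wedge\Sigma'\models q'$.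

**Step 1: remove constants from the query.** Replace each constant $c$ of $q$ by a fresh variable $x_c$, add the atom $Q_c(x_c)$ to $q$ with $Q_c$ a fresh unary predicate, and add the fact $Q_c(c)$ to $D$. If the old query was entailed, so is the new one, with $x_c\mapsto c$. Conversely, in a countermodel for the old problem interpret $Q_c$ as $\{c\}$; a match of the new query would send $x_c$ to $c$ and give a match of the old one.

**Step 2: replace non-transitive atoms by transitive edges.** For each non-transitive $P$ of arity $r$ take fresh transitive predicates $T_{P,1},\dots,T_{P,r}$ and the linear rule $P(x_1,\dots,x_r)\to\exists z\bigwedge_iT_{P,i}(z,x_i)$. Replace each atom $P(\bar x)$ of $q$ by $\bigwedge_iT_{P,i}(z,x_i)$ with its own fresh variable $z$. If the old query is entailed, the new rules show that the new one is. Conversely let $M$, over the old predicates, be a model of $D\wedge\Sigma$ without a match of $q$. For each atom $\alpha=P(\bar e)$ of $M$ with $P$ non-transitive, add a new element $z_\alpha$ and the atoms $T_{P,i}(z_\alpha,e_i)$. Elements of $M$ have no outgoing $T_{P,i}$-edges, so each $T_{P,i}$ is trivially transitive, and we have a model of $\Sigma'$. In a match of $q'$, the variable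 $z$ introduced for $P(\bar x)$ has outgoing $T_{P,i}$-edges, so it goes to some $z_\alpha$ with $\alpha=P(\bar e)$, and then $x_i\mapsto e_i$. Atoms of $q'$ over the old transitive predicates are matched in $M$. So we would get a match of $q$ in $M$, a contradiction. $\square$

For instance $\exists x,y\,P(x,y,c)$ becomes, with all variables existentially quantified, $T_{P,1}(z,x)\wedge T_{P,2}(z,y)\wedge T_{P,3}(z,x_c)\wedge T_{Q_c,1}(z',x_c)$. From now on $D,\Sigma,q$ stand for the normalized data.

## 4. The chase with linear rules and its monadic theory

**Definition 5 (linear chase).** For a finite atom set $A$ define a tree. The root $\varepsilon$ has one child per atom of $A$, carrying that atom. Each non-root node $\nu$ carries an atom $at(\nu)$. For each $R\in\mathcal R$ whose body maps onto $at(\nu)$ (the substitution is unique), take fresh nulls $(\nu,R,z)$ for the existential variables $z$ of $R$, and for the $j$-th head atom a child $\nu\cdot(R,j)$ carrying its instance. Let $lin(A)=\{at(\nu)\}$. We write $lin(\rho)$ for $lin(\{\rho\})$.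

**Example 5.** For $\mathcal R=\{T(x,y)\to\exists z\,T(y,z)\}$ the structure $lin(T(c,d))$ is the infinite path $c\to d\to z_1\to z_2\to\cdots$.

**Lemma 2.** $lin(A)\models\mathcal R$, and every homomorphism from $A$ to a model $M$ of $\mathcal R$ extends to a homomorphism $lin(A)\to M$.

**Proof.** A body is one atom, so a body match in $lin(A)$ hits some $at(\nu)$, and the children of $\nu$ supply the head. For the second claim go down the tree: if $at(\nu)$ is mapped into $M$ and $R$ applies at $\nu$, then $M\models R$ provides images for the fresh nulls $(\nu,R,z)$. $\square$

Up to isomorphism $lin(T(a,b))$ depends only on $T$ and on whether $a=b$.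

Monadic second-order logic (MSO) extends first-order logic by quantifiers over sets of elements. For example, $T^+(x,y)$ is MSO-definable: $y$ lies in every set that contains all $T$-successors of $x$ and is closed under $T$-successors. Rabin's theorem (1969) says that the MSO theory of the full $n$-ary tree is decidable.

**Lemma 3.** The MSO theory of $lin(A)$, with names for the terms of $A$ and with the relations $T^+$, is decidable, uniformly in $A$ and $\mathcal R$.

**Step 1: the tree is regular.** Label each non-root node by its predicate, by the equality pattern of its atom (which positions carry the same term), and by an origin for each position. For a child of $\varepsilon$ the origin is the term of $A$ itself. Otherwise it is the least position of the parent atom carrying the same term, or "new $z$" if the term is the null created for $z$ at the parent. In Example 5 every node below the first has origins "position 2" and "new $z$". Whether $\nu\cdot(R,j)$ exists, and its label, depend only on the label of $\nu$ and on $(R,j)$. So the labelled tree is determined by finitely many local conditions; it is MSO-definable in the full $n$-ary tree for suitable $n$, and by Rabin's theorem its MSO theory is decidable.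

**Step 2: represent terms by nodes.** Represent a term $t$ of $A$ by the pair $(\varepsilon,t)$ and the null $(\nu,R,z)$ by the pair $(\nu,(R,z))$, for those $\nu$ at which $R$ applies. So elements of $lin(A)$ are nodes in finitely many copies of the tree. We define "position $p$ of $\mu$ denotes $(\nu,\xi)$" in MSO by: $\mu\in X_p$ for all tuples $(X_1,X_2,\dots)$ of node sets such that

* if the origin of position $q$ of $\mu'$ is the term $\xi$ (when $\nu=\varepsilon$), or $\xi=(R,z)$, $\mu'=\nu\cdot(R,j)$ for some $j$ and the origin is "new $z$", then $\mu'\in X_q$;
* if the origin of position $q$ of $\mu'$ is position $q'$ of its parent and the parent lies in $X_{q'}$, then $\mu'\in X_q$.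

The least such tuple follows origins backwards, and a chain of origins ends exactly where the term was introduced; so the formula is right.

**Step 3: translate.** An atom $P(e_1,\dots,e_r)$ is in $lin(A)$ iff some node with predicate $P$ has positions $1,\dots,r$ denoting $e_1,\dots,e_r$. A quantifier over elements becomes a disjunction or conjunction over the copies, and a set quantifier becomes a tuple of set quantifiers. So MSO sentences over $lin(A)$ translate to MSO sentences over the labelled tree. The relations $T^+$ are MSO-definable. $\square$

## 5. A universal model built in stages

The universal model alternates linear chasing with transitive closure. We need to know what a later stage can add between elements of an earlier one. Between distinct elements it adds no connection that was not already a path. Loops are the exception, and a small preparation handles them.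

**Definition 6 (loop saturation).** For $T,T'\in\mathcal T$ write $T'\rhd T$ if $T(a,a)\in lin(T'(a,a))$. The set $\mathcal R$ is loop-saturated if $T'\rhd T$ whenever $T^+(a,a)$ holds in $lin(T'(a,a))$.

The relation $\rhd$ is reflexive. It is also transitive: if $T''\rhd T'$ and $T'\rhd T$, then $lin(T''(a,a))$ is a model of $\mathcal R$ containing $T'(a,a)$, so by Lemma 2 it receives a homomorphism from $lin(T'(a,a))$ that fixes $a$, and hence contains $T(a,a)$.

**Example 6.** Let $P,Q,T\in\mathcal T$ and $\mathcal R=\{P(x,x)\to\exists z\,(Q(x,z)\wedge Q(z,x)),\ Q(x,x)\to T(x,x)\}$. Then $lin(P(a,a))=\{P(a,a),Q(a,z),Q(z,a)\}$. Here $Q^+(a,a)$ holds but $Q(a,a)$ is missing, so $\mathcal R$ is not loop-saturated. Adding $P(x,x)\to Q(x,x)$ repairs this: now $lin(P(a,a))=\{P(a,a),Q(a,z),Q(z,a),Q(a,a),T(a,a)\}$, so $P\rhd Q$ and $P\rhd T$, while $lin(Q(a,a))=\{Q(a,a),T(a,a)\}$ and $lin(T(a,a))=\{T(a,a)\}$ pose no further demand.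

**Lemma 4.** One can compute a loop-saturated finite set of linear rules which, together with the transitivity rules, is equivalent to $\Sigma$.

**Proof.** While some pair violates the definition, add $T'(x,x)\to T(x,x)$. This rule follows from $\Sigma$: if $T'(p,p)$ holds in $M\models\Sigma$, Lemma 2 gives a homomorphism $lin(T'(a,a))\to M$ with $a\mapsto p$, which sends the $T$-path from $a$ to $a$ to a $T$-path from $p$ to $p$, and $M$ is transitive. Violations are decidable by Lemma 3. Once the rule is present, $T'\rhd T$ holds for good, so at most $|\mathcal T|^2$ rules are added. $\square$

From now on $\mathcal R$ is loop-saturated.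

**Definition 7 (universal model, stages).** Let $\mathcal U_0=lin(D)$. Given $\mathcal U_n$, let $\mathcal U_{n+1}$ add, for each atom $\rho=T(c,d)$ with $T\in\mathcal T$, $T^+(c,d)$ in $\mathcal U_n$ and $\rho\notin\mathcal U_n$, a copy of $lin(\rho)$ with its own set $N(\rho)$ of fresh nulls. Let $\mathcal U=\bigcup_n\mathcal U_n$. The stage of an element is the least $n$ with the element in $dom(\mathcal U_n)$. An atom $\rho$ used in forming $\mathcal U_n$ is said to be of stage $n$.

**Example 7.** For $\mathcal R=\{T(x,y)\to\exists z\,T(y,z)\}$ and $D=\{T(c,d)\}$ the structure $\mathcal U_0$ is the path $c\to d\to z_1\to\cdots$. Stage $1$ adds $T(c,z_1)$, and this new atom starts a new infinite path at $z_1$; likewise for every pair at distance at least $2$ on the path.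

If $\rho=T(c,d)$ is of stage $n$, then its nulls have stage $n$, its terms $c,d$ have stage less than $n$, and
$$\text{in }\mathcal U_n\text{, elements of }N(\rho)\text{ occur only in atoms of }lin(\rho);\quad\text{the terms of }lin(\rho)\text{ lie in }N(\rho)\cup\{c,d\}.\tag{1}$$
Every element of stage $n\ge1$ lies in $N(\rho)$ for exactly one $\rho$ of stage $n$.

**Lemma 5.** All $\mathcal U_n$ are models of $\mathcal R$, $\mathcal U\models D\wedge\Sigma$, and $\mathcal U$ maps homomorphically into every model of $D\wedge\Sigma$. Hence $D\wedge\Sigma\models p$ iff $\mathcal U\models p$, for every constant-free CQ $p$.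

**Proof.** $\mathcal U_n$ is a union of structures $lin(\cdot)$, and bodies are single atoms, so $\mathcal U_n\models\mathcal R$; the same holds for $\mathcal U$. If $T(u,v),T(v,w)\in\mathcal U_n$, then $T(u,w)\in\mathcal U_{n+1}$. Given a model $M$, the interpretation of the constants is a homomorphism $D\to M$, which extends to $\mathcal U_0$ by Lemma 2. Given $\mathcal U_n\to M$, an atom $\rho=T(c,d)$ of stage $n+1$ is sent into $M$ because $M$ is transitive, and Lemma 2 extends the map to the fresh nulls of $lin(\rho)$. The last claim follows, since a match in $\mathcal U$ composes with $\mathcal U\to M$. $\square$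

By Lemma 5 a constant-free CQ is entailed iff each of its connected components is. Hence from now on $q$ is connected, nonempty, constant-free, and over $\mathcal T$: a connected directed multigraph with $k\ge1$ edges labelled by $\mathcal T$.

**Lemma 6.** Let $u,v\in dom(\mathcal U_s)$ and $T(u,v)\in\mathcal U$. (i) If $u\ne v$, there is a $T$-path from $u$ to $v$ in $\mathcal U_s$. (ii) If $u=v$, there is $T'\rhd T$ with a $T'$-path from $u$ to $u$ in $\mathcal U_s$.

**Proof.** The purpose is to push a path down one stage. Let there be a $T$-path from $u$ to $v$ in $\mathcal U_n$ with $n>s$.

**Step 1: cut the path.** Cut it at its elements in $dom(\mathcal U_{n-1})$; these include $u$ and $v$. The inner elements of a segment have stage $n$. By (1) consecutive inner elements lie in the same $N(\rho)$, and all atoms of a segment with inner elements lie in that $lin(\rho)$. So each segment is either an atom of $\mathcal U_{n-1}$, or a $T$-path inside one $lin(\rho)$, $\rho=T'(c,d)$ of stage $n$, from $r$ to $r'$ with $r,r'\in\{c,d\}$. (A single new atom without nulls is of the second kind.)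

**Step 2: replace segments of the second kind with $r\ne r'$.** Then $c\ne d$. There is a $T'$-path from $c$ to $d$ in $\mathcal U_{n-1}$, because $\rho$ was added at stage $n$. For each atom $T'(p,p')$ on it, the map $c\mapsto p$, $d\mapsto p'$ extends to a homomorphism $lin(\rho)\to\mathcal U_{n-1}$ by Lemma 2, since $\mathcal U_{n-1}\models\mathcal R$. So $T^+(p,p')$ holds in $\mathcal U_{n-1}$ if $(r,r')=(c,d)$, and $T^+(p',p)$ holds if $(r,r')=(d,c)$. Concatenating along the $T'$-path, forwards or backwards, gives a $T$-path from $r$ to $r'$ in $\mathcal U_{n-1}$.

**Step 3: delete segments of the second kind with $r=r'$.** If something remains, it is a $T$-path from $u$ to $v$ in $\mathcal U_{n-1}$. If $u\ne v$ something always remains, and iterating down to $s$ proves (i).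

**Step 4: the case where nothing remains.** Then $u=v$ and $T^+(u,u)$ holds in some $lin(\rho)$ with $\rho=T'(c,d)$ of stage $n$ and $u\in\{c,d\}$. If $c\ne d$, take the first atom of a $T'$-path from $c$ to $d$ in $\mathcal U_{n-1}$ if $u=c$, and the last one if $u=d$. The homomorphism of Step 2 for this atom fixes $u$, so $T^+(u,u)$ holds in $\mathcal U_{n-1}$. If $c=d=u$, then $T^+(a,a)$ holds in $lin(T'(a,a))$, so $T'\rhd T$ by loop saturation, and there is a $T'$-path from $u$ to $u$ in $\mathcal U_{n-1}$. In all cases we have a label $T'\rhd T$ and a $T'$-path from $u$ to $u$ in $\mathcal U_{n-1}$. Iterate, with $T'$ in the role of $T$; transitivity of $\rhd$ gives (ii). $\square$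

The exception in (ii) is real: for $D=\{P(c,d),P(d,c)\}$ and the single rule $P(x,x)\to T(x,x)$ we get $T(c,c)\in\mathcal U_1$, but $\mathcal U_0$ contains no $T$-atom. Here $P\rhd T$.

## 6. Pulling a match back, and why the search does not stop

Take a match $\sigma$ of $q$ in $\mathcal U$ whose images have largest stage $s\ge1$, say $\sigma(w)\in N(\rho)$ with $\rho=T''(c,d)$. By (1) the nulls of $\rho$ are attached to the rest of $\mathcal U_s$ only at $c$ and $d$. So a path from outside to $\sigma(w)$ enters through $c$ or $d$. This suggests a backward step: the part of $q$ lying in $lin(\rho)$ is replaced by a single new edge $a\to b$ with label $T''$, and an edge of $q$ that ran into this part is cut where its path enters and now ends at $a$ or at $b$. Since images move to smaller stages, the process ends in $lin(D)$, where Lemma 3 can be used.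

The trouble is that the queries grow. Consider one transitive predicate $T$, the rule $T(x,y)\to\exists z\,(T(x,z)\wedge T(y,z))$, and $q=\exists u,v,w\,(T(u,w)\wedge T(v,w))$. In $lin(T(a,b))$ there is a null $z$ with $T(a,z)$ and $T(b,z)$. Place $w$ on $z$. The edge from $u$ is cut at $a$, the edge from $v$ at $b$, and we get
$$u\to a\to b\leftarrow v .$$
Now place $b$ on such a null, with new roots $a'$ and $b'$: we get $u\to a\to a'\to b'\leftarrow v$. After $n$ steps the query is a path with $n+2$ edges. In Section 2, without transitivity, each step consumed at least one atom. Here a step consumes only the edges that lie entirely inside $lin(\rho)$. The edges at $w$ are shortened but not consumed, and the step adds an edge. That is the exact point where the counting argument of Section 2 fails.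

In this example the long queries look superfluous: if a model has any edge $p\to p'$, it satisfies $q$. We want to say that the single edge is below the long path in some order, because the long path can be mapped to the single edge by collapsing the other edges to points. Two remarks show what this needs. If every edge must be a real $T$-step, the long path is not implied by the short one; already $u\to a\to b$ has no match in the structure $\{T(p,p')\}$. If on the other hand every edge may collapse, every query becomes trivial. The middle way is to let edges collapse, and to remember for each atom $i$ of $q$ the set of edges of the current graph that can supply a real step for it. In $u\to a\to b\leftarrow v$ the atom $T(u,w)$ was cut into $u\to a$ and a step inside $lin(T(a,b))$; it is a real step as soon as $u\to a$ or $a\to b$ is real.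

## 7. States, clusters, contraction

**Definition 8 (states).** A state $G$ is a finite connected nonempty directed multigraph $(V,E)$, loops and parallel edges allowed, in which each edge $e$ has a label $T_e\in\mathcal T$ and a set $\gamma(e)\subseteq[k]=\{1,\dots,k\}$. Its clusters are $C_i=\{e:i\in\gamma(e)\}$ for $i\in[k]$. A map $\sigma:V\to dom(M)$ preserves $e:u\to v$ if $T_e(\sigma u,\sigma v)\in M$, and collapses $e$ if $\sigma u=\sigma v$. We write $M\models G$ if some $\sigma$ preserves or collapses every edge and every cluster contains a preserved edge. A strict homomorphism from $G$ to $M$ preserves all edges; when we speak of one we also require all clusters of $G$ to be nonempty.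

So a strict homomorphism from $G$ to $M$ shows $M\models G$. Let $G_q$ be the graph of $q$ with edges $e_1,\dots,e_k$ and $C_i=\{e_i\}$. Then $M\models G_q$ iff $M\models q$, and matches of $q$ are strict homomorphisms of $G_q$.

**Definition 9 (contraction).** For $F\subseteq E$ the state $G/F$ has as vertices the components of $(V,F)$ and as edges $E\setminus F$, with labels and $\gamma$ inherited. (Contracting a loop deletes it.) Write $G_1\le G_2$ if $G_1\cong G_2/F$ for some $F$.

Since $(G/F)/F'\cong G/(F\cup F')$, this is a quasi-order. Moreover
$$M\models G_1\le G_2\ \Rightarrow\ M\models G_2.\tag{2}$$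
To see this, compose a witness for $G_1\cong G_2/F$ with the quotient map: edges of $F$ collapse, other edges behave as before, and the clusters of $G_2/F$ are the sets $C_i\setminus F$.

**Example 8.** Give $u\to a\to b\leftarrow v$ the edges $e_1:u\to a$, $f:a\to b$, $e_2:v\to b$, all labelled $T$, with $\gamma(e_1)=\{1\}$, $\gamma(f)=\{1,2\}$, $\gamma(e_2)=\{2\}$. Contracting $e_1$ and $e_2$ leaves the single edge $f$, which is in both clusters. So by (2) every model with a $T$-atom satisfies this state. The state $G_q$ of the fork, $u\to w\leftarrow v$ with clusters $\{e_1\},\{e_2\}$, does not contract to that single edge.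

**Cycle spaces.** Let $\beta(G)=|E|-|V|+1$. For $X\subseteq E$ let $Z(X)$ be the $GF(2)$-vector space of all subsets of $X$ that have even degree at every vertex, where a loop contributes $2$ to the degree. It is a textbook fact that $\dim Z(X)=|X|-|V|+comp(V,X)$, with $comp$ the number of components. In particular $\dim Z(E)=\beta(G)$, and
$$\beta(G/F)=|E|-|F|-comp(V,F)+1=\beta(G)-\dim Z(F).\tag{3}$$
For example, a triangle has $\beta=1$; contracting one edge keeps $\beta=1$, and contracting all three gives $\beta=0$. We also need:
$$z\mapsto z\setminus F\ \text{ is a linear surjection from the cycle space of }G\text{ onto that of }G/F\text{, with kernel }Z(F).\tag{4}$$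
The set $z\setminus F$ is a cycle of $G/F$: its degree at a component $K$ of $(V,F)$ is the sum of the even degrees of $z$ at the vertices of $K$, minus $2$ for each edge of $z\cap F$ inside $K$. The kernel is $Z(F)$ by definition, and surjectivity follows by counting dimensions with (3).

## 8. Contraction is a well-quasi-order when $\beta$ is bounded

A quasi-order is a well-quasi-order if every infinite sequence $x_1,x_2,\dots$ has $i<j$ with $x_i\le x_j$. The natural numbers under $\le$ are one; under divisibility they are not, because of the primes.

Contraction on all states is not a well-quasi-order. Let $B_n$ have two vertices and $n\ge1$ parallel edges. Contracting any edge of $B_n$ merges the two vertices, so a contraction of $B_n$ has two vertices only if nothing is contracted. Hence $B_1,B_2,\dots$ are pairwise incomparable. Here $\beta(B_n)=n-1$ is unbounded. Let $\mathcal K_N$ be the set of states with $\beta\le N$. By (3) it is closed under contraction.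

The tool is Kruskal's tree theorem (1960). For a rooted tree let $u\wedge v$ be the deepest common ancestor of $u$ and $v$. In every infinite sequence $\tau_1,\tau_2,\dots$ of finite rooted trees with vertex labels from a finite set there are $i<j$ and an injective label-preserving $g:\tau_i\to\tau_j$ with $g(u\wedge v)=g(u)\wedge g(v)$.

**Lemma 7.** $(\mathcal K_N,\le)$ is a well-quasi-order.

**Step 1: encode states as labelled trees.** Given $G_1,G_2,\dots$ in $\mathcal K_N$, choose rooted spanning trees $\tau_i$ and number the non-tree edges. Pass to a subsequence with constant $\beta=b$ and with constant label and $\gamma$ of each non-tree edge $n_1,\dots,n_b$. Label each tree vertex by the label, direction and $\gamma$ of its parent edge (by "root" for the root, and only for it), together with the set of tokens $(l,\text{source})$, $(l,\text{target})$ of those ends of non-tree edges $n_l$ that lie at this vertex. The label set is finite. Kruskal's theorem gives $i<j$ and $g$.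

**Step 2: choose what to contract.** We have $g(\text{root})=\text{root}$. Writing $u\le v$ for "$u$ is an ancestor of $v$ or $u=v$", we have $u\le v$ iff $u\wedge v=u$, so $g$ preserves and reflects this order. Let $F$ consist of all tree edges of $\tau_j$ except the parent edges of $g(v)$, $v$ a non-root vertex of $\tau_i$. We claim $G_j/F\cong G_i$.

**Step 3: vertices and tree edges match.** The components of $(V_j,F)$ are subtrees, one with top vertex $g(v)$ for each vertex $v$ of $\tau_i$. Let $u$ be the parent of $v$ in $\tau_i$, and $p$ the parent of $g(v)$ in $\tau_j$. Then $g(u)\le p$. The component of $p$ has as its top the deepest $g(w)\le p$. If this were not $g(u)$, we would have $g(u)<g(w)<g(v)$, so $u<w<v$, a contradiction. So the kept parent edge of $g(v)$ joins the component of $g(v)$ to that of $g(u)$, with the right label, direction and $\gamma$.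

**Step 4: non-tree edges match.** Each token occurs exactly once in each tree and $g$ preserves labels, so the ends of $n_l$ in $\tau_j$ are the $g$-images of its ends in $\tau_i$. $\square$

For $B\subseteq\mathcal K_N$ let $\uparrow\!B=\{G\in\mathcal K_N:\exists m\in B,\ m\le G\}$. Every upward closed subset $\mathcal X$ of $\mathcal K_N$ equals $\uparrow\!B$ for a finite $B$. Indeed, a proper contraction has fewer edges, so every member of $\mathcal X$ is above a minimal one. Infinitely many pairwise non-isomorphic minimal members would, by Lemma 7, include two that are comparable, hence isomorphic.

## 9. Backward moves and their soundness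

An edge has a source end and a target end; a loop has both at the same vertex.

**Definition 10 (moves).** A contraction move is $G\to G/F$. A pullback move $G\to G'$ has a type and further data. For type $(T'',\ne)$ let $\mathcal L=lin(T''(a,b))$ with $a\ne b$; for type $(T'',=)$ let $\mathcal L=lin(T''(a,a))$ and $b:=a$. The terms $a,b$ are the roots, and relations $T^+$ below are taken in $\mathcal L$. The data are

* a nonempty $W\subseteq V$ and a map $h:W\to dom(\mathcal L)$;
* a set $I$ of edges with both ends in $W$ such that $(W,I)$ is connected and $T_e^+(h(u),h(v))$ for each $e:u\to v$ in $I$;
* for each $e\in E\setminus I$ and each end of $e$ at a vertex $w\in W$, a root $r$ and a mode: equal, which requires $h(w)=r$; or strict, which requires $T_e^+(r,h(w))$ if the end is the target end and $T_e^+(h(w),r)$ if it is the source end.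

$G'$ has vertices $(V\setminus W)\cup\{a,b\}$ and edges $(E\setminus I)\cup\{f\}$. Ends in $W$ are moved to their chosen roots, and $f:a\to b$ has label $T''$. Let $Opt=I\cup\{e\in E\setminus I:e\text{ has a strict end}\}$. The sets $\gamma(e)$ are unchanged for $e\in E\setminus I$, and $\gamma(f)=\{i:C_i\cap Opt\ne\emptyset\}$.

So $C_i'=(C_i\setminus I)\cup\{f\}$ if $C_i\cap Opt\ne\emptyset$, and $C_i'=C_i$ otherwise; nonempty clusters stay nonempty. Contracting $f$ in $G'$ merges the roots, and contracting $I$ in $G$ merges $W$, so
$$G'/f\cong G/I,\tag{5}$$
also as regards $\gamma$. In particular $G'$ is connected, so it is a state.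

**Example 9.** For the fork of Section 6 take $W=\{w\}$, $h(w)=z$, $I=\emptyset$, with both ends at $w$ strict, of roots $a$ and $b$. Then $Opt=\{e_1,e_2\}$, $\gamma(f)=\{1,2\}$, and $G'$ is the state of Example 8. Each later step at the vertex $b$ adds an edge with $\gamma=\{1,2\}$, so all the later paths contract to the single edge $f$ with $\gamma(f)=\{1,2\}$. For the loop problem of Section 2, with $G_q$ the edge $e:x\to y$ labelled $S$, use type $(T,=)$. Here $\mathcal L=\{T(a,a),S(a,z)\}$, $W=\{x,y\}$, $h(x)=a$, $h(y)=z$, $I=\{e\}$. Then $G'$ is one vertex with a loop $f$ labelled $T$, $\gamma(f)=\{1\}$.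

**Lemma 8 (soundness).** If $M\models\Sigma$, $G\to G'$ is a move, and $M\models G'$, then $M\models G$.

**Proof.** Contraction moves are (2). For a pullback move let $\sigma'$ witness $M\models G'$.

**Case A: $f$ is preserved.** By Lemma 2 there is a homomorphism $\tau:\mathcal L\to M$ with $\tau(a)=\sigma'(a)$ and $\tau(b)=\sigma'(b)$; as $M$ is transitive, it maps $T^+$ into $T$. Put $\sigma=\sigma'$ off $W$ and $\sigma(w)=\tau(h(w))$ on $W$. Edges of $I$ are preserved. For $e\in E\setminus I$, the mode of each end in $W$ gives a $T_e^=$-step between the $\sigma$-image of the old end and the $\sigma'$-image of the new end, in the right direction, and it is a $T_e$-step if the mode is strict. Concatenating with the $T_e^=$-step between the new ends given by $\sigma'$, we see that $e$ is preserved or collapsed by $\sigma$, and that it is preserved if $\sigma'$ preserves it or it has a strict end. So all edges of $Opt$ are preserved, and each cluster meeting $Opt$ has a preserved edge. A cluster not meeting $Opt$ equals $C_i'$ and does not contain $f$; its edge preserved by $\sigma'$ is preserved by $\sigma$.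

**Case B: $f$ is not preserved.** Then it collapses: $\sigma'(a)=\sigma'(b)=:p$. Put $\sigma=\sigma'$ off $W$ and $\sigma(w)=p$ on $W$. Edges of $I$ collapse, and the other edges have the same end images as under $\sigma'$. Each $C_i'$ has a preserved edge, which is not $f$, so it lies in $C_i\setminus I$. $\square$

## 10. Cycle rank and the rank of the clusters

For Lemma 7 we must stay in some $\mathcal K_N$. A move of type $(T'',=)$ adds a loop, so $\beta$ can grow. For instance, $W=\{w\}$, $I=\emptyset$, $h(w)=a$ and all modes equal just adds a loop at $w$ with $\gamma(f)=\emptyset$; repeating this makes $\beta$ as large as we like. The loop of Example 9 is not of this useless kind: it is the only edge left to serve the cluster $C_1$. The quantity below lets a loop be paid for by a cluster, at most once for each of the $k$ clusters.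

**Definition 11.** Let $rk(G)$ be the largest $|J|$, $J\subseteq[k]$, such that there are linearly independent $z_i\in Z(C_i)$, $i\in J$. Put $\varphi(G)=\beta(G)-rk(G)$.

Since $rk\le k$, we have $\beta\le\varphi+k$. Let
$$N:=\beta(G_q)+k .$$
States with $\varphi\le\beta(G_q)$ lie in $\mathcal K_N$, and $\varphi(G_q)\le\beta(G_q)$.

**Example 10.** In the loop case of Example 9, $G_q$ is one edge with $\beta=0$, $rk=0$. After the move $\beta=1$, and $\{f\}\in Z(C_1')$ gives $rk=1$. So $\varphi=0$ before and after. For the useless loop with $\gamma(f)=\emptyset$ the clusters and their cycles do not change, so $\varphi$ grows by $1$.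

**Lemma 9.** $\varphi$ does not increase under (1) contraction moves; (2) pullback moves of type $(T'',\ne)$; (3) pullback moves of type $(T'',=)$ for which some nonempty cluster $C_{i_0}$ is contained in $I$.

**Proof.** Fix independent $z_i\in Z(C_i)$, $i\in J$, with $|J|=rk(G)$.

**Part (1).** Let $d=\dim Z(F)$. By (3) $\beta$ drops by $d$. By (4) the images $z_i\setminus F\in Z(C_i\setminus F)$ span a space of dimension at least $|J|-d$, so at least $|J|-d$ of them are independent, and $rk$ drops by at most $d$.

**Part (2).** Let $d=\dim Z(I)$. As $f$ is not a loop, $Z(\{f\})=0$. By (4) restriction from the cycle space of $G'$ to that of $G'/f\cong G/I$ is an isomorphism, so $\beta(G')=\beta(G)-d$. For a cycle $z$ of $G$ let $\ell(z)$ be the unique cycle of $G'$ with $\ell(z)\setminus\{f\}=z\setminus I$. The map $\ell$ is linear with kernel $Z(I)$. We show $\ell(Z(C_i))\subseteq Z(C_i')$. If $C_i\cap Opt\ne\emptyset$, then $f\in C_i'$ and $\ell(z)\subseteq(C_i\setminus I)\cup\{f\}=C_i'$. Otherwise $C_i\cap I=\emptyset$ and all ends of $C_i$-edges in $W$ are equal, so an end at $w$ moves to the root $h(w)$. For $z\in Z(C_i)$ the degree of $z$ at a root $r$ of $G'$ is then the sum of the even degrees of $z$ at the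 $w\in W$ with $h(w)=r$, and degrees outside $W$ do not change. So $z$ itself is a cycle of $G'$, and $\ell(z)=z\subseteq C_i=C_i'$. The $\ell(z_i)$ span dimension at least $|J|-d$, hence $rk(G')\ge|J|-d$.

**Part (3).** Let $d=\dim Z(I)$. Now $G'$ is $G/I$ plus the loop $f$, so $\beta(G')=\beta(G)-d+1$. The images $z_i\setminus I$ lie in $Z(C_i\setminus I)\subseteq Z(C_i')$ and span dimension at least $|J|-d$. If $i_0\in J$, its image is $0$, because $C_{i_0}\subseteq I$. So some $J'\subseteq J\setminus\{i_0\}$ with $|J'|\ge|J|-d$ has independent images. Since $\emptyset\ne C_{i_0}\subseteq I\subseteq Opt$, we have $f\in C_{i_0}'$, so $\{f\}\in Z(C_{i_0}')$. This cycle is independent of sets not containing $f$. Hence $rk(G')\ge|J|-d+1$. $\square$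

## 11. Completeness inside $\mathcal K_N$

**Definition 12.** A state $G$ is base-good if all its clusters are nonempty and there is $\sigma:V\to dom(lin(D))$ with $T_e^+(\sigma u,\sigma v)$ in $lin(D)$ for every edge $e:u\to v$.

**Example 11.** The loop state of Example 9 is base-good for $D=\{T(c,d),T(d,c)\}$, since $T^+(c,c)$ holds.

We use the multiset order on finite multisets of natural numbers: a multiset becomes smaller if a nonempty collection of elements is removed and finitely many elements are added, each smaller than some removed one. For example $\{3,1\}$ is larger than $\{2,2,2,1\}$. This order is well-founded.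

**Lemma 10 (completeness).** Let $\mathcal S\subseteq\mathcal K_N$ contain all base-good states of $\mathcal K_N$, and let every $G\in\mathcal K_N$ with a contraction or pullback move to a member of $\mathcal S$ be in $\mathcal S$. If $\mathcal U\models q$, then $G_q\in\mathcal S$.

**Proof.** We show that every $G$ with $\varphi(G)\le\beta(G_q)$ and a strict homomorphism $\sigma$ to $\mathcal U$ is in $\mathcal S$. Such $G$ lie in $\mathcal K_N$, and $G_q$ is one of them. Let $s$ be the maximal stage in $\sigma(V)$. Call $e:u\to v$ bad if there is no $T_e$-path from $\sigma u$ to $\sigma v$ in $\mathcal U_s$; by Lemma 6(i) then $\sigma u=\sigma v$. Induct on the pair consisting of the multiset, indexed by $v\in V$, of the stages of $\sigma(v)$, and the number of bad edges, ordered lexicographically.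

**Case 1: there is a bad edge $e:u\to v$.** The aim is to remove it. Put $p=\sigma u=\sigma v$. By Lemma 6(ii) there is $T'\rhd T_e$ with a $T'$-path from $p$ to $p$ in $\mathcal U_s$. If no cluster is contained in $\{e\}$, pass to $G/e$: clusters stay nonempty and $\sigma$ induces a strict homomorphism. Otherwise use the pullback move of type $(T',=)$ with $W=\{u,v\}$, $h\equiv a$, $I=\{e\}$ and all other ends in $W$ equal. It is legitimate since $T_e(a,a)\in lin(T'(a,a))$. The map that is $\sigma$ off $W$ and sends $a$ to $p$ is a strict homomorphism of $G'$, because $T'(p,p)\in\mathcal U$, and $f$ is not bad. In both cases, if $u\ne v$ the multiset loses an element; if $u=v$ the multiset is unchanged and the number of bad edges drops by one. By Lemma 9(1) or (3), $\varphi$ does not increase. (In the second case some cluster equals $\{e\}=I$.) By induction the new state is in $\mathcal S$, hence $G\in\mathcal S$.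

**Case 2: no bad edge and $s=0$.** Then all $T_e$-paths exist in $\mathcal U_0=lin(D)$, so $G$ is base-good.

**Case 3: no bad edge and $s\ge1$.** The aim is to pull the newest part back. Choose $w_0$ with $\sigma(w_0)\in N(\rho)$, $\rho=T''(c,d)$ of stage $s$. Use $\mathcal L=lin(\rho)$ with roots $a=c$, $b=d$. Let $V_\rho=\sigma^{-1}(N(\rho))$. Call $e:u\to v$ internal if it has an end in $V_\rho$ and $T_e^+(\sigma u,\sigma v)$ holds in $lin(\rho)$. Let $W$ be the component of $w_0$ in $V$ with respect to internal edges, $I$ the set of internal edges inside $W$, and $h=\sigma|_W$. Then $(W,I)$ is connected, $\sigma(W)\subseteq N(\rho)\cup\{c,d\}$, and every internal edge with an end in $W$ is in $I$.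

**Step 3a: roots and modes.** Let $e:u\to v$ be in $E\setminus I$ with an end in $W$; then $e$ is not internal. As $e$ is not bad, fix a $T_e$-path $p_0=\sigma u,\dots,p_l=\sigma v$ in $\mathcal U_s$. An end in $W\setminus V_\rho$ gets mode equal, with its $\sigma$-image, which is in $\{c,d\}$, as root. Suppose an end lies in $W\cap V_\rho$. Since $e$ is not internal, some atom of the path is not in $lin(\rho)$. Let $T_e(p_i,p_{i+1})$ be the first and $T_e(p_j,p_{j+1})$ the last such atom, $i\le j$. By (1), $p_i$ and $p_{j+1}$ are not in $N(\rho)$.

* If $u\in W\cap V_\rho$, then $p_0\in N(\rho)$, so $i\ge1$. The atoms before are in $lin(\rho)$, so $p_i\in\{c,d\}$ and $T_e^+(p_0,p_i)$ holds in $lin(\rho)$. Take mode strict with root $p_i$.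
* If $v\in W\cap V_\rho$, then $p_l\in N(\rho)$, so $j+1<l$. The atoms after are in $lin(\rho)$, so $p_{j+1}\in\{c,d\}$ and $T_e^+(p_{j+1},p_l)$ holds in $lin(\rho)$. Take mode strict with root $p_{j+1}$.

As $i\le j$, the part of the path between the images of the new ends is nonempty, so $T_e$ holds in $\mathcal U$ between these images. If no end of $e$ lies in $W\cap V_\rho$, the end images do not change.

**Step 3b: the new homomorphism.** Hence $\sigma|_{V\setminus W}$ together with $a\mapsto c$, $b\mapsto d$ is a strict homomorphism of $G'$ into $\mathcal U$; the edge $f$ goes to $\rho$. The stages of $W$, among them $s$ for $w_0$, are replaced by stages of $c,d$, which are less than $s$. So the multiset decreases.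

**Step 3c: control $\varphi$.** If $c\ne d$, Lemma 9(2) applies; by induction $G'\in\mathcal S$, so $G\in\mathcal S$. If $c=d$ and some cluster is contained in $I$, use Lemma 9(3) likewise. If $c=d$ and no cluster is contained in $I$, use the contraction move to $G/I$, which is $G'$ without the loop $f$. It has the strict homomorphism that sends the class of $W$ to $c$, its clusters $C_i\setminus I$ are nonempty, its multiset is smaller, and $\varphi$ does not increase by Lemma 9(1). (If $I=\emptyset$, this is $G$ itself with a smaller homomorphism, and the induction hypothesis applies to that pair.) $\square$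

## 12. Finite certificates of non-entailment

**Definition 13.** A certificate is a finite $B\subseteq\mathcal K_N$ such that

* (a) every base-good state of $\mathcal K_N$ is in $\uparrow\!B$;
* (b) every $G\in\mathcal K_N$ with a pullback move to a state in $\uparrow\!B$ is in $\uparrow\!B$;
* (c) $G_q\notin\uparrow\!B$.

**Proposition 1.** $D\wedge\Sigma\not\models q$ iff a certificate exists.

**Proof.** Let $B$ be a certificate. Then $\mathcal S=\uparrow\!B$ satisfies the hypotheses of Lemma 10; for contraction moves, note that $m\le G/F\le G$. So $\mathcal U\models q$ would contradict (c), and Lemma 5 gives non-entailment. Conversely let $\mathcal U\not\models q$. By (2) the set $\{G\in\mathcal K_N:\mathcal U\models G\}$ is upward closed in $\mathcal K_N$, so it equals $\uparrow\!B$ for a finite $B$. Condition (a) holds because $T^+$ in $lin(D)$ is contained in the relation $T$ of $\mathcal U$; (b) is Lemma 8 for the model $\mathcal U$; (c) holds since $\mathcal U\not\models G_q$. $\square$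

**Example 12.** Take $\mathcal R=\{T(x,y)\to\exists z\,T(y,z)\}$, which is loop-saturated, since $T$ is the only transitive predicate and $T\rhd T$. Let $D=\{T(c,d)\}$ and $q=\exists x\,T(x,x)$. Here $k=1$, $G_q$ is a loop with $\beta=1$, and $N=2$. We claim that $\mathcal U\models G$ iff some edge of $C_1$ lies on no directed closed walk. By Lemma 5 $\mathcal U$ maps to the natural numbers with $<$, so a witness for $\mathcal U\models G$ becomes a weakly increasing map along edges and is constant on closed walks; edges on closed walks are then not preserved. Conversely let $e:u\to v$ in $C_1$ lie on no closed walk, and let $X$ be the set of vertices reachable from $v$, including $v$. Then $u\notin X$, and all edges between $V\setminus X$ and $X$ go into $X$. Map $X$ to $d$ and the rest to $c$: edges into $X$ from outside are preserved, the others collapse. Now contract all edges except those between $X$ and the component of $u$ in the graph induced on $V\setminus X$. Since $X$ is connected, and every other component of $V\setminus X$ is joined to $X$ by an edge, two vertices remain, with $m$ parallel edges in the same direction, $1\le m\le 3$ because $m-1\le\beta\le2$, and at least one of them, namely $e$, in $C_1$.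 So $B$ consists of six states: $m\in\{1,2,3\}$ parallel edges labelled $T$, exactly $j$ of them in $C_1$, $1\le j\le m$. All six satisfy $\mathcal U\models G$, so $\uparrow\!B$ is exactly $\{G\in\mathcal K_2:\mathcal U\models G\}$. It does not contain the loop $G_q$, and it is a certificate.

It remains to decide whether a given finite $B\subseteq\mathcal K_N$ is a certificate. Condition (c) is a finite check. Conditions (a) and (b) speak about infinitely many states, which we describe by words on boundedly many threads.

## 13. Threads, boxes, and the test of condition (a)

**Definition 14 (frames).** Let $\Lambda=\mathcal T\times\{\to,\leftarrow\}\times2^{[k]}$. A frame $S$ is a finite connected nonempty multigraph whose edges, called threads, are directed. For words $w=(w_j)_j$ over $\Lambda$, one per thread, $S[w]$ is the state obtained by replacing thread $j$ by a path spelling $w_j$; a letter $(T,\to,\gamma)$ is an edge along the thread, $(T,\leftarrow,\gamma)$ an edge against it. An empty word identifies the ends of the thread.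

**Example 13.** One node with one loop thread and a word of length $3$ gives a triangle. If no word is empty, $\beta(S[w])=\beta(S)$.

Contracting edges of $S[w]$ gives $S[w']$, where $w_j'$ is the scattered subword of the kept letters of $w_j$. So with the finite computable set $Q_S=\{w':S[w']\cong m\text{ for some }m\in B\}$ we have, for $S[w]\in\mathcal K_N$,
$$S[w]\in\uparrow\!B\iff\text{some }w'\in Q_S\text{ is componentwise a subword of }w.\tag{6}$$
Call a product $\prod_jK_j$ of regular languages a box. The set of $w$ violating the right side of (6) is a computable finite union of boxes: for each $w'\in Q_S$ choose a coordinate $j$ in which $w_j'$ is not a subword of $w_j$, intersect, and take the union over all choices. The condition "$i$ occurs in some letter of some $w_j$" is also a finite union of boxes, and finite unions of boxes are closed under intersection.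

For regular $K\subseteq\Lambda^*$ let $Reach_K(x,y)$ say that some walk from $x$ to $y$ spells a word of $K$, where a letter $(T,\to,\cdot)$ is a step along $T^+$ and $(T,\leftarrow,\cdot)$ a step along the inverse of $T^+$. This is MSO-definable. With an automaton for $K$, say: for all families $(X_t)_t$ of sets indexed by the automaton states, if $x\in X_t$ for all initial $t$, and $u\in X_t$, a transition from $t$ to $t'$ reading $\lambda$ and a $\lambda$-step from $u$ to $u'$ always give $u'\in X_{t'}$, then $y\in X_t$ for some final $t$.

**Lemma 11.** It is decidable whether a finite $B\subseteq\mathcal K_N$ satisfies (a).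

**Step 1: prune a counterexample.** Suppose $G\in\mathcal K_N\setminus\uparrow\!B$ is base-good via $\sigma$. Choose a set $\mu$ of at most $k$ edges that meets all clusters. While some vertex of degree $1$ has its edge outside $\mu$, contract that edge and give the merged vertex the image of the other end. No other edge is affected, and $\mu$ keeps the clusters nonempty, so the state stays base-good. It stays in $\mathcal K_N$, and outside $\uparrow\!B$, since that set is upward closed.

**Step 2: count.** At the end at most $2k$ vertices have degree $1$, since each of them is an end of an edge in $\mu$. None has degree $0$, since $k\ge1$ and clusters are nonempty. From $\sum_v(\deg v-2)=2\beta-2$ it follows that at most $2N+2k$ vertices have degree at least $3$. Take as nodes the vertices of degree $\ne2$, or one arbitrary vertex if there are none, in which case $G$ is a cycle. Then $G=S[w]$ with all $w_j$ nonempty, where $S$ has at most $2N+4k+1$ nodes and $\beta(S)=\beta(G)\le N$. So $S$ also has boundedly many threads.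

**Step 3: express in MSO.** Conversely every $S[w]$ with $\beta(S)\le N$ and all $w_j$ nonempty lies in $\mathcal K_N$. So (a) fails iff for one of finitely many frames $S$ and one of finitely many boxes $\prod_jK_j$, with $K_j\subseteq\Lambda^+$, expressing $S[w]\notin\uparrow\!B$ and that every $i\in[k]$ occurs in $w$,
$$lin(D)\models\exists(b_v)_{v\in S}\ \bigwedge_{\text{threads }j:v\to v'}Reach_{K_j}(b_v,b_{v'}).$$
A solution yields words $w_j\in K_j$ with walks, that is, a base-good state $S[w]$ outside $\uparrow\!B$. Lemma 3 decides the sentence. $\square$

## 14. The test of condition (b)

A violation of (b) is a state $G\notin\uparrow\!B$ with a pullback move to some $G'\in\uparrow\!B$. Here $G'$ is only above some $m\in B$ and may be arbitrarily large. The first step is to make $G'$ equal to $m$.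

**Lemma 12.** If some $G\in\mathcal K_N\setminus\uparrow\!B$ has a pullback move into $\uparrow\!B$, then some $\hat G\in\mathcal K_N\setminus\uparrow\!B$ has a pullback move to a state isomorphic to some $m\in B$.

**Step 1: split the contracted edges.** Let the move be given by $W,h,I$, roots and modes, with result $G'$ and $G'/F'\cong m\in B$. If $f\in F'$, then by (5) $G/(I\cup(F'\setminus\{f\}))\cong(G'/f)/(F'\setminus\{f\})\cong m$, so $G\in\uparrow\!B$, a contradiction. So $F'\subseteq E\setminus I$. Let $F_2=F'\cap Opt$, the edges of $F'$ with a strict end, and $F_1=F'\setminus Opt$. The plan is to contract $F_1$ beforehand and to let the move swallow $F_2$. Let $\pi:V'\to V(m)$ be the quotient map, $\hat G=G/F_1$ and $\kappa:V\to\hat V$ its quotient map. Then $\hat G\in\mathcal K_N\setminus\uparrow\!B$, as $\uparrow\!B$ is upward closed.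

**Step 2: classes of $\kappa$.** Put $\theta(v)=\pi(v)$ for $v\notin W$, and $\theta(w)=\pi(h(w))$ for $w\in W$ with $h(w)$ a root. Ends of $F_1$-edges in $W$ are in equal mode, so they lie at vertices $w$ with $h(w)$ a root, and the new end is $h(w)$. Since $\pi$ identifies the new ends of each edge of $F_1\subseteq F'$, the map $\theta$ is constant on $\kappa$-classes where it is defined. A vertex $w\in W$ with $h(w)$ not a root has no $F_1$-edge and is a singleton $\kappa$-class.

**Step 3: the new structure and the new map.** If $\pi(a)\ne\pi(b)$, let $\hat{\mathcal L}=\mathcal L$ and $\kappa_0=\mathrm{id}$. If $\pi(a)=\pi(b)$, let $\hat{\mathcal L}=lin(T''(a,a))$ and let $\kappa_0:\mathcal L\to\hat{\mathcal L}$ be a homomorphism with $a,b\mapsto a$, from Lemma 2. In both cases $\pi(r)=\pi(r')\iff\kappa_0(r)=\kappa_0(r')$ for roots $r,r'$, and $\kappa_0$ preserves each $T^+$. Let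
$$\hat W=\kappa(W)\cup\{\kappa(u):u\notin W\text{ is an end of an edge of }F_2\},\qquad\hat I=I\cup F_2 .$$
If $u\notin W$ is an end of $g\in F_2$, then the other end of $g$ is in $W$ and strict, with some root $r$, and $\pi(u)=\pi(r)$ as $g\in F'$. Define $\hat h(\kappa(w))=\kappa_0(h(w))$ for $w\in W$. For every other class in $\hat W$ let $\hat h$ be $\kappa_0(r)$, where $r$ is a root with $\pi(r)$ equal to $\theta$ of the class; such $r$ exists, and the value does not depend on its choice. The first clause is well defined: if $\kappa(w)=\kappa(w')$ with $w\ne w'$ in $W$, then $h(w),h(w')$ are roots with $\pi(h(w))=\pi(h(w'))$. Moreover: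
$$\text{if }v\notin W,\ \kappa(v)\in\hat W\text{, then some root }r\text{ has }\pi(r)=\pi(v)\text{, and }\hat h(\kappa(v))=\kappa_0(r)\text{ for every such }r.\tag{7}$$
If the class of $v$ contains some $w\in W$, it is not a singleton, so $h(w)$ is a root, $\pi(h(w))=\theta(w)=\theta(v)=\pi(v)$, and $\hat h(\kappa(v))=\kappa_0(h(w))$. Otherwise (7) is the second clause of the definition.

**Step 4: this is a pullback move on $\hat G$ with $\hat{\mathcal L}$.** All edges of $\hat I$ have both ends in $\hat W$. For $e\in I$ the required $T_e^+$ holds as $\kappa_0$ preserves it. Let $g:u\to v$ be in $F_2$, with new ends $u',v'$ in $G'$, so $\pi(u')=\pi(v')$. For an end in $W$, the new end is a root $r$, and between the $\hat h$-image of its class and $\kappa_0(r)$ there is equality or, if the end is strict, a $T_g^+$-step in the right direction. For an end outside $W$, (7) says that the $\hat h$-image of its class equals $\kappa_0$ of the root of the other end. If both ends are in $W$, their roots have the same $\kappa_0$-image. At least one end is strict, so $T_g^+(\hat h(\kappa u),\hat h(\kappa v))$ holds in $\hat{\mathcal L}$. The graph $(\hat W,\hat I)$ is connected: $\kappa(W)$ is connected through $I$, and every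 other class of $\hat W$ is joined to $\kappa(W)$ by an edge of $F_2$. For the remaining edges $e\in E\setminus(I\cup F')$, an end $v\in W$ with root $r$ keeps its mode and gets root $\kappa_0(r)$; an end $v\notin W$ with $\kappa(v)\in\hat W$ gets mode equal with root $\hat h(\kappa(v))$, which is a root of $\hat{\mathcal L}$ by (7).

**Step 5: the result has the vertices and edges of $m$.** Both the result and $G'/F'$ have the edges $E\setminus(I\cup F')$ and $f$. Consider vertices. In $G'$ every edge of $F_2$ has a root as an end, and so has every edge of $F_1$ with an end in $W$. So a component of $(V',F')$ without roots is a set of vertices outside $W$, connected by edges of $F_1$, with no further $F_1$-edges and no $F_2$-edges at it; it is a $\kappa$-class not in $\hat W$. Conversely a class in $\hat V\setminus\hat W$ contains no vertex of $W$ and no end of an $F_2$-edge, so it is a component of $(V',F')$ without roots. The remaining components $\pi(a),\pi(b)$ correspond to the roots of $\hat{\mathcal L}$ by $\pi(r)\leftrightarrow\kappa_0(r)$. Ends of edges correspond: an end $v\in W$ with root $r$ goes to $\kappa_0(r)\leftrightarrow\pi(r)$; an end $v\notin W$ with $\kappa(v)\in\hat W$ goes by (7) to $\kappa_0(r)$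 with $\pi(r)=\pi(v)$; and if $\kappa(v)\notin\hat W$, the class is the component $\pi(v)$. The edge $f$ goes from $\kappa_0(a)$ to $\kappa_0(b)$ with label $T''$.

**Step 6: the clusters agree.** The set $Opt$ of the new move is $I\cup F_2\cup\{e\in E\setminus(I\cup F'):e\text{ has a strict end}\}$, which is the old $Opt$. The clusters of $\hat G$ are $C_i\setminus F_1$, and $F_1\cap Opt=\emptyset$. So $f$ gets the same $\gamma(f)$, and the other edges keep theirs. The result is isomorphic to $m$. $\square$

**Lemma 13.** It is decidable whether a finite $B\subseteq\mathcal K_N$ satisfies (b).

**Step 1: describe the predecessors of $m$.** By Lemma 12, and trivially conversely, (b) fails iff for some $m\in B$ and $f\in E(m)$ there is $\hat G\in\mathcal K_N\setminus\uparrow\!B$ with a pullback move to $m$ that creates $f$. The type is $(T_f,\ne)$ if $f$ is not a loop and $(T_f,=)$ if it is; the roots are the ends of $f$. Let $E_0=E(m)\setminus\{f\}$. Then $\hat G$ has vertex set $(V(m)\setminus\text{roots})\cup W$ and edges $E_0\cup I$, with $T_e,\gamma(e)$ for $e\in E_0$ as in $m$. Call an end of an $E_0$-edge at a root of $m$ a socket. In $\hat G$ each socket is attached to a vertex of $W$, with a mode; its root is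 the one where it sits in $m$. The requirement on $f$ is $\gamma(f)=\bigcup_{e\in Opt}\gamma(e)$. That is, edges of $I$ and strict edges $e\in E_0$ have $\gamma(e)\subseteq\gamma(f)$, and every $i\in\gamma(f)$ lies in $\gamma(e)$ for some $e\in I$ or some strict $e\in E_0$.

**Step 2: prune.** Choose $\mu\subseteq I$, $|\mu|\le k$, which contains, for every $i\in\gamma(f)$ not covered by a strict edge of $E_0$, an edge $e$ with $i\in\gamma(e)$. While $(W,I)$ has a degree-$1$ vertex $w$ without sockets whose $I$-edge is not in $\mu$, contract that edge, that is, delete $w$ and the edge and restrict $h$. As $w$ has degree $1$ in $\hat G$ too, this is a contraction of $\hat G$, and the state stays in $\mathcal K_N\setminus\uparrow\!B$. The graph $(W,I)$ stays connected, sockets are not affected, and $\mu$ keeps the requirement on $\gamma(f)$. So we still have a pullback move to $m$.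

**Step 3: count.** There are at most $2|E(m)|$ sockets. At the end $(W,I)$ has at most $2k+2|E(m)|$ vertices of degree $1$, and $\beta(W,I)=\dim Z(I)\le\beta(\hat G)\le N$. Unless $W$ is one vertex and $I=\emptyset$, no vertex of $(W,I)$ has degree $0$, and the degree sum gives at most $2N+2k+2|E(m)|$ vertices of degree at least $3$. Take as nodes the vertices of $W$ that have degree $\ne2$ in $(W,I)$ or carry sockets, or one arbitrary vertex if there are none. Then $(W,I)$ is spelled by nonempty words on the threads of a frame $S_W$ of computably bounded size. Add the vertices $V(m)\setminus\text{roots}$ and the $E_0$-edges as threads with fixed one-letter words. So $\hat G=S[w]$ for one of finitely many computable $S$, socket placement and modes included. Connectedness and $\beta(S)\le N$ are checked on $S$; since no word is empty, $\beta(S[w])=\beta(S)$.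

**Step 4: express in MSO.** The conditions $S[w]\notin\uparrow\!B$, the fixed words on $E_0$, nonempty words on $S_W$, and the requirement on $\gamma(f)$ form a finite union of boxes. For each box, existence of $h$ is the statement over $lin(T_f(a,b))$ with $a\ne b$, respectively over $lin(T_f(a,a))$,
$$\exists(b_v)_{v\in S_W}\ \bigwedge_{\text{threads }j:v\to v'\text{ of }S_W}Reach_{K_j}(b_v,b_{v'})\ \wedge\bigwedge_{\text{sockets of }e\text{ at }v\text{ with root }r}\chi ,$$
where $\chi$ is the mode condition of the socket: $b_v=r$ if it is equal, $T_e^+(r,b_v)$ if it is a strict target end, and $T_e^+(b_v,r)$ if it is a strict source end. Conversely, any solution yields words $w_j\in K_j$ and a map $h$, hence such a $\hat G$ with a pullback move to $m$. Lemma 3 decides the statement. $\square$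

## 15. The decision procedure

**Proof of Theorem 1.** If $q$ is empty, answer yes. Otherwise normalize by Lemma 1, make $\mathcal R$ loop-saturated by Lemma 4, and treat each connected component of the query separately, as Lemma 5 allows. For a component, run two searches in parallel. Search A enumerates first-order proofs of $D\wedge\Sigma\to q$. Search B enumerates the finite sets $B\subseteq\mathcal K_N$ and tests whether $B$ is a certificate, by Lemma 11, Lemma 13 and a finite check of (c). By completeness of first-order logic, A succeeds iff $D\wedge\Sigma\models q$. By Proposition 1, B succeeds iff $D\wedge\Sigma\not\models q$. Exactly one of them succeeds, so the procedure terminates with the correct answer. $\square$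

No complexity bound is claimed: termination rests on a well-quasi-order.

## 16. Unions of queries, and general composition rules

**Proof of Theorem 2(i).** Remove constants from the disjuncts as in Step 1 of Lemma 1. Lemma 5 holds for any ruleset in Linear+trans, since its proof does not use loop saturation or the form of the query. So a union of constant-free CQs is entailed iff it holds in $\mathcal U$, iff some disjunct holds in $\mathcal U$, iff some disjunct is entailed. Apply Theorem 1 to the disjuncts. A positive existential sentence is equivalent to a union of CQs. $\square$

**Proof of Theorem 2(ii).** We reduce from the word problem of a finitely presented semigroup $P=\langle A\mid u_i=v_i\rangle$ for which it is undecidable (Post 1947; Markov 1947). Let words $u,v\in A^+$ be given.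

**Step 1: make all relations short.** Introduce a letter $[w]$ for each nonempty prefix $w$ of the words $u_i,v_i,u,v$, with $[a]=a$ for $a\in A$; add the relations $[w]a=[wa]$, and replace $u_i=v_i$ by $[u_i]=[v_i]$. This presents the same semigroup $P$, with $[w]$ representing $w$.

**Step 2: the rules.** Letters become binary predicates. For a relation $bc=d$ take
$$b(x,y)\wedge c(y,z)\to d(x,z),\qquad d(x,z)\to\exists y\,(b(x,y)\wedge c(y,z)).$$
The first is a composition rule, the second is linear. For $[u_i]=[v_i]$ take the two linear rules $[u_i](x,y)\to[v_i](x,y)$ and $[v_i](x,y)\to[u_i](x,y)$. Let $D=\{[u](a_0,b_0)\}$. We claim that $[v](a_0,b_0)$ is entailed iff $u=v$ in $P$.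

**Step 3: equality gives entailment.** If $u=v$ in $P$, the one-letter word $[v]$ is obtained from $[u]$ by applying relations. By induction on the number of applications, in every model each word obtained labels a path from $a_0$ to $b_0$: replacing $bc$ by $d$, or $d$ by $bc$, or one letter by another is what the rules provide. So $[v](a_0,b_0)$ holds.

**Step 4: entailment gives equality.** Let $M$ have domain $P^1$, that is, $P$ with a new identity $1$ adjoined, and atoms $b(g,g\bar b)$ for $g\in P^1$ and each letter $b$ with value $\bar b\in P$. If $bc=d$ is a relation, then $\bar b\bar c=\bar d$ and $g\to g\bar b\to g\bar b\bar c=g\bar d$, so both rules for it hold. The rules for $[u_i]=[v_i]$ hold since these letters have equal values. Interpret $a_0$ as $1$ and $b_0$ as $\bar u$, the value of $u$; then $D$ holds. If $[v](a_0,b_0)$ is entailed, it holds in $M$, so $\bar u=1\cdot\bar v=\bar v$. $\square$
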